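\title{Cycle factors with prescribed lengths in $k$-strong tournaments}

\begin{abstract}
We prove that every $k$-strong tournament on $n\ge 10^{13}k^{10}$ vertices can be covered by $k$ vertex-disjoint directed cycles of any prescribed lengths $n_1,\dots,n_k\ge 3$ with $n_1+\dots+n_k=n$. This proves a conjecture of Song. We also show that ``$k$-strong'' cannot be replaced by ``$(k-1)$-strong''. The proof rests on a dichotomy. If deleting few vertices splits the tournament into two large sides with all arcs between them going one way, then an exchange argument for rooted digraphs distributes both sides among $k$ cycles through the deleted vertices. Otherwise random sampling and Menger's theorem produce small strong subtournaments that absorb almost every vertex, and one of three candidate partitions built on them works.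
\end{abstract}

\section{Introduction}

All digraphs in this paper are finite, and all paths and cycles are directed. A \emph{tournament} is an orientation of a complete graph. A digraph is \emph{strong} if it contains a path from $x$ to $y$ for any two vertices $x,y$; a single vertex is strong. A digraph $H$ is \emph{$k$-strong} if $|V(H)|\ge k+1$ and $H-X$ is strong for every set $X\subseteq V(H)$ with $|X|<k$. A \emph{$k$-cycle factor} of $H$ is a collection of $k$ vertex-disjoint cycles whose vertex sets together cover $V(H)$.

By Camion's theorem, a strong tournament on at least three vertices has a Hamiltonian cycle, that is, a $1$-cycle factor. How much connectivity guarantees $k$ cycles of prescribed lengths instead of one? Suppose that $T-X$ is not strong. Then the vertices outside $X$ split into two nonempty sets $P$ and $Q$ with all arcs between them going from $P$ to $Q$, and every cycle that meets both $P$ and $Q$ returns through $X$. If the cycles inside $P$ and inside $Q$ are short, then $k$ disjoint long cycles use $k$ different vertices of $X$. So one cannot hope to do with less than $k$-strong connectivity, and the optimistic guess is that this is the only obstruction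 in large tournaments. This is the following conjecture, which we take from \cite{digraphs}.

\medskip
\noindent\textbf{Conjecture (Song).} \emph{For any $k$ integers $n_1,\dots,n_k\ge 3$ with $\sum_{i=1}^k n_i=n$, all but a finite number of $k$-strong tournaments on $n$ vertices contain a $k$-cycle factor whose cycles have lengths $n_1,\dots,n_k$.}
\medskip

Tournaments are counted up to isomorphism. For fixed $n$ there are only finitely many of them, so the statement is understood with $k$ fixed: over all $n$ and all choices of $n_1,\dots,n_k$, only finitely many $k$-strong tournaments fail to have the required factor. We prove the conjecture with an explicit bound.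

\begin{theorem}\label{thm:main}
Let $k\ge1$, $n\ge 10^{13}k^{10}$, and $n_1,\dots,n_k\ge3$ with $\sum n_i=n$. Every $k$-strong tournament on $n$ vertices has a $k$-cycle factor with cycle lengths $n_1,\dots,n_k$.
\end{theorem}

Only finitely many tournaments have fewer than $10^{13}k^{10}$ vertices, so Theorem~\ref{thm:main} implies the conjecture. The connectivity hypothesis cannot be lowered.

\begin{theorem}\label{thm:sharp}
Let $k\ge2$. For every $n\ge 2k^2$ there is a $(k-1)$-strong tournament on $n$ vertices which has no $k$-cycle factor with lengths $n_1,\dots,n_k$, for any $n_1,\dots,n_k\ge 2k$ with $\sum n_i=n$.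
\end{theorem}

Small exceptions to the conclusion of Theorem~\ref{thm:main} do occur, so some lower bound on $n$ is needed.

\begin{example}
Let $T$ be the tournament on $\mathbb Z_7$ with arcs $x\to x+1,\ x+2,\ x+4$. It is $2$-strong: the arcs $x\to x+1$ and $x\to x+2$ give a Hamiltonian cycle in $T$ and in $T$ minus any vertex. The only way to write $0$ modulo $7$ as a sum of three elements of $\{1,2,4\}$ is $1+2+4$, so every $3$-cycle is a translate of $0\to1\to3\to0$ or of $0\to1\to5\to0$. Now $\{0,1,3\}$ is the set of all out-neighbors of $6$, and $\{0,1,5\}$ is the set of all in-neighbors of $2$. After deleting a $3$-cycle, one of the four remaining vertices therefore has no out-neighbor or no in-neighbor, and these four vertices carry no $4$-cycle. So $T$ has no $2$-cycle factor with lengths $3$ and $4$.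
\end{example}

\subsection*{Plan of the proof}
By Camion's theorem it suffices to partition the vertex set into sets of sizes $n_1,\dots,n_k$ that induce strong tournaments. We distinguish two cases according to whether the situation described above, a small set whose deletion leaves two sides $P$ and $Q$ with all arcs from $P$ to $Q$, occurs with both sides large.

If it does, the arcs from $P$ to $Q$ come for free, and each part must be given its own way back through the deleted set. This asks for partitions of $P$ and of $Q$ into sets of prescribed sizes that are attached to prescribed roots. Section~\ref{sec:exchange} proves an exchange lemma that supplies such partitions in arbitrary digraphs, and Section~\ref{sec:sep} applies it. Only this case uses that the tournament is $k$-strong.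

If it does not, Menger's theorem gives many disjoint paths between any two large families of small sets. We use these paths to build small strong sets in which almost every vertex has an in-neighbor and an out-neighbor (Sections~\ref{sec:random} and~\ref{sec:nosep}); such a set can be enlarged to a strong set of any size. Section~\ref{sec:final} joins the two cases by a pigeonhole argument. Theorem~\ref{thm:sharp} is proved first, in Section~\ref{sec:sharp}.

\section{Preliminaries}\label{sec:prelim}

We write $x\to y$ for an arc from $x$ to $y$ and say that $x$ \emph{dominates} $y$, that $x$ is an \emph{in-neighbor} of $y$, and that $y$ is an \emph{out-neighbor} of $x$. For a vertex set $U$ of a digraph $H$, $H[U]$ is the induced subdigraph, and $U$ is called strong if $H[U]$ is. The set of vertices \emph{outside} $U$ that have an arc into $U$ is $N^-(U)$. For disjoint vertex sets $P,Q$ of a tournament, $P\Rightarrow Q$ means that all arcs between $P$ and $Q$ go from $P$ to $Q$. The \emph{reverse} of a digraph is obtained by reversing all arcs; it is $k$-strong if and only if the digraph is.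

\subsection*{Standard facts}
The \emph{strong components} of a digraph are its maximal strong vertex sets; they partition the vertex set. The strong components of a tournament can be numbered $K_1,\dots,K_a$ so that $K_i\Rightarrow K_j$ for $i<j$. We call $K_1$ the \emph{initial} and $K_a$ the \emph{terminal} component. No arc enters the initial component, no arc leaves the terminal one, and the tournament is strong if and only if the two coincide. A tournament without cycles is \emph{transitive}: its vertices can be numbered so that $x_i\to x_j$ for $i<j$.

\begin{theorem}[Camion]\label{thm:camion}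
A strong tournament on at least $3$ vertices has a Hamiltonian cycle.
\end{theorem}

\begin{theorem}[Moon]\label{thm:moon}
In a strong tournament on $a\ge3$ vertices every vertex lies on cycles of all lengths $3,\dots,a$. In particular, there are strong vertex sets of all sizes $3,\dots,a$.
\end{theorem}

\begin{theorem}[Menger]\label{thm:menger}
Let $\mathcal X,\mathcal Y$ be vertex sets of a digraph. The maximum number of vertex-disjoint paths from $\mathcal X$ to $\mathcal Y$ equals the minimum size of a vertex set that meets all paths from $\mathcal X$ to $\mathcal Y$.
\end{theorem}

We also use Markov's inequality: a nonnegative random variable $\xi$ satisfies $\Pr(\xi\ge a)\le \mathbb E\xi/a$ for $a>0$.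

\subsection*{Separations}
A \emph{separation} of a tournament $T$ is a partition $(P,S,Q)$ of $V(T)$ with $P,Q\ne\emptyset$ and $P\Rightarrow Q$. Its \emph{order} is $|S|$, and $P,Q$ are its \emph{sides}. Since $T-S$ has no path from $Q$ to $P$, every separation of a $k$-strong tournament has order at least $k$. Separations arise from in-neighborhoods:
\begin{equation}\label{eq:sepU}
\begin{array}{l}
\text{if $U\neq\emptyset$ and $U'=V(T)\setminus(U\cup N^-(U))\ne\emptyset$,}\\
\text{then $(U,N^-(U),U')$ is a separation,}
\end{array}
\end{equation}
because no vertex of $U'$ has an arc into $U$.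

\subsection*{Reachable sets}
Let $Y$ and $\Omega$ be disjoint vertex sets of a digraph $H$. We say that $Y$ is \emph{reachable from $\Omega$} if every vertex of $Y$ is the end of a path in $H[\Omega\cup Y]$ that starts in $\Omega$; the point is that the path may use no other vertices. For $\Omega=\{r\}$ we say ``reachable from $r$''. A \emph{good order} of $Y\cup\{r\}$ is a list of these vertices that starts with $r$ and in which every later vertex has an earlier in-neighbor. If a good order exists, then $Y$ is reachable from $r$, by induction along the list. Conversely, let $Y$ be reachable from $r$. Then every good order of a subset $Y'\cup\{r\}$ extends to a good order of $Y\cup\{r\}$: as long as some vertex is not listed, take a path to it from $r$ in $H[Y\cup\{r\}]$ and append the first unlisted vertex of this path. Initial segments of a good order are good orders, so $Y$ has subsets reachable from $r$ of every size up to $|Y|$.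

\subsection*{Reduction}
For $k=1$, Theorem~\ref{thm:main} is Camion's theorem. For its proof we therefore fix $k\ge2$ and integers $n_1,\dots,n_k\ge3$ with sum $n$, numbered so that $n_k=\max_i n_i$; thus $n_k\ge n/k$. A \emph{strong partition} of a tournament $T$ on $n$ vertices is a partition of $V(T)$ into strong sets $W_1,\dots,W_k$ with $|W_i|=n_i$. As $n_i\ge3$, Theorem~\ref{thm:camion} turns a strong partition into the required $k$-cycle factor.

\section{Why $(k-1)$-strong is not enough}\label{sec:sharp}

We want a large $(k-1)$-strong tournament in which all long cycles meet a set of $k-1$ vertices. A transitive tournament has no cycles at all, but its first vertices have few in-neighbors and its last vertices few out-neighbors. We repair this by placing a small highly connected tournament at each end, and we add $k-1$ disjoint arcs from the last end back to the first.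

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $d=k-1\ge1$. Let $A$ and $B$ be disjoint copies of the tournament on $\mathbb Z_{2d+1}$ with arcs $x\to x+1,\dots,x+d$, and let $M$ be a transitive tournament on $n-2(2d+1)=n-4k+2$ vertices; this number is at least $2k^2-4k+2=2(k-1)^2>0$. Choose distinct $a_1,\dots,a_d\in A$ and distinct $b_1,\dots,b_d\in B$. Let $T$ be the tournament on $A\cup M\cup B$ in which $A\Rightarrow M$, $M\Rightarrow B$, and all arcs between $A$ and $B$ go from $A$ to $B$ except that $b_i\to a_i$ for $1\le i\le d$.

\emph{$T$ is $d$-strong.} Delete at most $d-1$ vertices, and let $A',M',B'$ be what remains. In the cyclic order of $\mathbb Z_{2d+1}$, consecutive vertices of $A'$ differ by at most $d$, so each dominates the next. Hence $A'$ is strong, and so is $B'$ for the same reason; both have at least $2d+1-(d-1)=d+2\ge3$ vertices. The $d$ arcs $b_i\to a_i$ are disjoint, so one of them survives. A vertex of $B'$ has at most one out-neighbor in $A$, so it has an in-neighbor in $A'$. Thus $A'\cup B'$ is strong. Every vertex of $M'$ has an in-neighbor in $A'$ and an out-neighbor in $B'$, so $A'\cup M'\cup B'$ is strong.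

\emph{$T$ has no factor with long cycles.} Let $S=\{b_1,\dots,b_d\}$. In $T-S$ no arc enters $A$, no arc leaves $B\setminus S$, and $M$ contains no cycle. So every cycle of $T-S$ lies in $A$ or in $B$ and has length at most $2d+1=2k-1$. Every cycle of length at least $2k$ therefore meets $S$, and since $|S|=k-1$ there are no $k$ disjoint cycles of this kind.
\end{proof}

\section{Partitions into reachable sets}\label{sec:exchange}

With one more way back, the shape that defeated us in Section~\ref{sec:sharp} becomes helpful. Here is the smallest case.

\begin{example}\label{ex:transitive}
Let $k=2$, and let $T$ be a $2$-strong tournament with a separation $(P,\{r_1,r_2\},Q)$ in which $T[P]$ and $T[Q]$ are transitive and $|P|,|Q|\ge2$. By \eqref{eq:sepU} applied to one-element sets, every vertex of $P$ has at least two in-neighbors. Let $x_1,x_2,\dots$ be the transitive order of $P$. The in-neighbors of $x_1$ lie in $\{r_1,r_2\}$, so both $r_1$ and $r_2$ dominate $x_1$. The in-neighbors of $x_2$ lie in $\{x_1,r_1,r_2\}$, so some $r_j$ dominates $x_2$. Give $x_2$ to this $r_j$ and $x_1$ to the other root. All further vertices of $P$ are dominated by both $x_1$ and $x_2$, so they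 can be distributed at will: for every $p$ with $1\le p\le|P|-1$ there is a partition $P=P_1\cup P_2$ with $|P_1|=p$ and $P_j$ reachable from $r_j$. The same argument in the reverse tournament gives, for every $p'$ with $1\le p'\le|Q|-1$, a partition $Q=Q_1\cup Q_2$ with $|Q_1|=p'$ such that every vertex of $Q_j$ has a path to $r_j$ inside $Q_j\cup\{r_j\}$. The set $W_j=P_j\cup\{r_j\}\cup Q_j$ is strong: $r_j$ reaches all of $P_j$, every vertex of $P_j$ dominates all of $Q_j$, and every vertex of $Q_j$ reaches $r_j$. The size $|W_1|=p+p'+1$ takes every value from $3$ to $n-3$, so $T$ has a strong partition for all admissible $n_1,n_2$.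
\end{example}

When $T[P]$ is not transitive, the vertices of $P$ cannot be distributed at will, and a greedy choice of $P_1$ may cut $r_2$ off from part of the rest. The lemma of this section says that such a choice can be repaired by exchanging vertices unless some set has few in-neighbors. It holds for all digraphs.

\subsection*{The setting}
Let $H$ be a digraph whose vertex set is a disjoint union $Y\cup\{r_1,\dots,r_q\}\cup\Omega$, where $q\ge0$, and let $p_1,\dots,p_q\ge1$ be integers. The $r_j$ are \emph{roots}. A \emph{configuration} is a tuple $(Y_1,\dots,Y_q)$ of disjoint subsets of $Y$ with $|Y_j|=p_j$ and $Y_j$ reachable from $r_j$. Given a configuration, let $Y_0$ be the set of vertices of $Y^*=Y\setminus(Y_1\cup\dots\cup Y_q)$ that are ends of paths in $H[\Omega\cup Y^*]$ starting in $\Omega$, and let $X=Y^*\setminus Y_0$. Thus $Y_0$ is what $\Omega$ can collect of the remaining vertices, and $X$ is what nobody collects. The set $Y_0$ is reachable from $\Omega$, and there is no arc from $\Omega\cup Y_0$ to $X$.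

\begin{lemma}[Exchange lemma]\label{lem:exchange}
If a configuration exists, then there are a configuration and a set $U$ with $X\subseteq U\subseteq Y$ such that there is no arc from $\Omega$ to $U$ and $|N^-(U)|\le q$.
\end{lemma}

In particular, if every nonempty $U\subseteq Y$ has $|N^-(U)|>q$, then some configuration has $X=\emptyset$, and if every large $U$ has this property, then some configuration has small $X$. These are the two ways in which the lemma will be used.

\subsection*{The vertices that depend on a given vertex}
To exchange a vertex of $Y_j$ we must know which vertices of $Y_j$ need it. Write $Y_j^+=Y_j\cup\{r_j\}$. For $z\in Y_j^+$ let $\alpha_j(z)$ be the set of ends of paths from $r_j$ in $H[Y_j^+\setminus\{z\}]$, and let $\delta_j(z)=Y_j^+\setminus(\alpha_j(z)\cup\{z\})$. The vertices of $\alpha_j(z)$ can \emph{avoid} $z$, and those of $\delta_j(z)$ \emph{depend} on $z$. We have $\alpha_j(r_j)=\emptyset$ and $\delta_j(r_j)=Y_j$, while $r_j\in\alpha_j(z)$ for $z\in Y_j$. Every vertex of $\alpha_j(z)$ is reached from $r_j$ by a path inside $\alpha_j(z)$, and there is no arc from $\alpha_j(z)$ to $\delta_j(z)$. We need three more properties.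
\begin{enumerate}
\item[(A1)] \emph{If $z'\in\delta_j(z)$, then $\alpha_j(z)\cup\{z\}\subseteq\alpha_j(z')$.} On a path from $r_j$ to $z$ in $H[Y_j^+]$, all vertices before $z$ belong to $\alpha_j(z)$. So every vertex of $\alpha_j(z)\cup\{z\}$ is reached from $r_j$ by a path inside $\alpha_j(z)\cup\{z\}$, and such a path avoids $z'$.
\item[(A2)] \emph{If $z\in Y_j$, there is $y\in\{z\}\cup\delta_j(z)$ such that $Y_j\setminus\{y\}$ is reachable from $r_j$.} Extend a good order of $\alpha_j(z)$ to a good order of $Y_j^+$, and let $y$ be its last vertex.
\item[(A3)] \emph{Let $y\in Y_j$, $x\in X$, $Y_j'=(Y_j\setminus\{y\})\cup\{x\}$, and let $\alpha'_j$ be defined from $Y'_j$ as $\alpha_j$ is from $Y_j$. If $z\in Y_j^+$ and $y\notin\alpha_j(z)\cup\{z\}$, then $\alpha_j'(z)\supseteq\alpha_j(z)$, with equality if there is no arc from $\alpha_j(z)$ to $x$.} The paths inside $\alpha_j(z)$ survive the exchange. The other vertices of $(Y_j'\cup\{r_j\})\setminus\{z\}$ are $x$ and vertices of $\delta_j(z)$, so a path can leave $\alpha_j(z)$ only by an arc to $x$.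
\end{enumerate}

\subsection*{One root}
Let $q=1$; we drop the index on $r,\alpha,\delta$. Call $z\in Y_1^+$ a key if $z=r$ or $z\in Y_1$ has an in-neighbor in $R_0=\Omega\cup Y_0$. Consider the configurations with $|Y_0|$ maximum, and among these and their keys $z$ choose $|\alpha(z)|$ maximum. No arc goes from $R_0$ to $\delta(z)$, since its head would be a key with larger $\alpha$ by (A1). Suppose that $u\to x$ with $u\in\alpha(z)$ and $x\in X$; then $z\neq r$. Exchange the vertex $y$ of (A2) for $x$. This gives a configuration in which $Y_0$ has lost nothing. If $y\ne z$, then $z$ is still a key and $\alpha(z)$ has gained $x$. If $y=z$, then $z$ is released and joins $Y_0$ through its in-neighbor in $R_0$. Both outcomes contradict the choice. Hence $U=X\cup\delta(z)$ receives no arc from $R_0\cup\alpha(z)$, and $N^-(U)\subseteq\{z\}$.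

\subsection*{Why several roots need levels}
With two roots, a released vertex may be of no use to $\Omega$ but of use to another part. Let $q=2$, $p_1=p_2=1$, $\Omega=\{\omega\}$, $Y=\{a,b,x\}$, with arcs $\omega\to a$, $r_1\to a$, $r_1\to b$, $r_2\to b$, $r_2\to x$, and start from $Y_1=\{a\}$, $Y_2=\{b\}$, so that $Y_0=\emptyset$ and $X=\{x\}$. Exchanging $b$ for $x$ in $Y_2$ leaves $Y_0$ empty. But now $X=\{b\}$, and exchanging $a$ for $b$ in $Y_1$ gives $Y_0=\{a\}$ and $X=\emptyset$. The first exchange was progress because it moved the arc into $X$ closer to $\Omega$: from $\omega$ we see $a$, which makes $\alpha_1(a)=\{r_1\}$ active; from $r_1$ we see $b$, which makes $\alpha_2(b)=\{r_2\}$ active; the arc into $X$ started at the second level before the exchange and at the first level after it. The proof records these levels.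

\begin{proof}[Proof of Lemma~\ref{lem:exchange}]
Let $N=|Y|+q+1$. A \emph{cascade} for a configuration is a family of \emph{keys} $z_j^i\in Y_j^+$ ($1\le j\le q$, $0\le i\le N$) such that, with
\[
R_i=\Omega\cup Y_0\cup\bigcup_{j=1}^q\alpha_j(z^i_j),
\]
we have $z_j^0=r_j$ for all $j$, and for all $i\ge1$ and all $j$
\begin{equation}\label{eq:cascade}
z_j^i=z_j^{i-1},\quad\text{or}\quad z_j^i\in\delta_j(z_j^{i-1})\text{ and $z_j^i$ has an in-neighbor in }R_{i-1}.
\end{equation}
We call $i$ the level. Note that $R_0=\Omega\cup Y_0$, $R_i\cap X=\emptyset$ and $R_i\cap Y_j^+=\alpha_j(z_j^i)$. By (A1), $\alpha_j(z_j^{i-1})\subseteq\alpha_j(z_j^{i})$, so $R_0\subseteq R_1\subseteq\dots\subseteq R_N$. Two further consequences: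
\begin{enumerate}
\item[(B1)] \emph{If $t<i$ and $z_j^t\ne z_j^i$, then $\alpha_j(z_j^t)\cup\{z_j^t\}\subseteq\alpha_j(z_j^i)$.} Apply (A1) at the first level $t'>t$ at which the key of part $j$ changes, and use $\alpha_j(z_j^{t'})\subseteq\alpha_j(z_j^i)$.
\item[(B2)] \emph{If $z_j^i\neq r_j$, then $z_j^i$ has an in-neighbor in $R_{i-1}$.} Apply \eqref{eq:cascade} at the last level $t\le i$ at which the key of part $j$ changes, and use $R_{t-1}\subseteq R_{i-1}$.
\end{enumerate}
Keys that satisfy \eqref{eq:cascade} up to some level extend to a cascade by repeating the keys of that level; we use this extension below without further mention. In particular every configuration has the cascade $z_j^i=r_j$. The \emph{weight} of a configuration with a cascade is the vector $(|R_0|,\dots,|R_N|)$. Let $\mu=(\mu_0,\dots,\mu_N)$ be the lexicographically largest weight.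

\medskip\noindent\textbf{Claim 1.} \emph{If a configuration with a cascade has weight that agrees with $\mu$ in the coordinates $0,\dots,i$, then it has no arc from $R_i$ to $X$.}

\medskip
Suppose not, and take a counterexample with $i$ minimum. There is no arc from $R_0$ to $X$, so $i\ge1$, and by minimality there is no arc from $R_{i-1}$ to $X$. Let $u\to x$ with $u\in R_i$ and $x\in X$. Then $u\notin R_{i-1}$, so $u\in\alpha_j(z)$ for some $j$, where $z=z_j^i$; as $\alpha_j(z)\neq\emptyset$, we have $z\in Y_j$. For $t<i$ we have $z_j^t\ne z$, since otherwise $u\in R_t\subseteq R_{i-1}$. So (B1) gives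
\begin{equation}\label{eq:lower}
\alpha_j(z_j^t)\cup\{z_j^t\}\subseteq\alpha_j(z)\qquad\text{for all }t<i .
\end{equation}

Let $y\in\{z\}\cup\delta_j(z)$ be as in (A2), and replace $Y_j$ by $Y_j'=(Y_j\setminus\{y\})\cup\{x\}$, keeping the other parts. Primes refer to the new tuple. It is a configuration, because $Y_j\setminus\{y\}$ is reachable from $r_j$, $u\in Y_j^+\setminus\{y\}$ and $u\to x$. The paths from $\Omega$ inside $\Omega\cup Y_0$ are untouched, so $Y_0'\supseteq Y_0$; and $|\Omega|+|Y'_0|\le\mu_0=|\Omega|+|Y_0|$ by the choice of $\mu$. Hence $Y_0'=Y_0$ and $y\in X'$.

The levels below $i$ do not notice the exchange. Indeed, let $t<i$. By \eqref{eq:lower}, $y\notin\alpha_j(z_j^t)\cup\{z_j^t\}$, and there is no arc from $\alpha_j(z_j^t)\subseteq R_{i-1}$ to $x$. So (A3) gives $\alpha'_j(z_j^t)=\alpha_j(z_j^t)$, and therefore $R'_t=R_t$ if we keep the old keys. Now let $1\le t\le i$ and suppose that $z_j^t\neq y$; by \eqref{eq:lower} this holds for $t<i$. Then the old keys satisfy \eqref{eq:cascade} at level $t$ in the new configuration. The in-neighbors required there lie in $R_{t-1}=R'_{t-1}$; the parts other than $j$ have not changed; and if $z_j^t\ne z_j^{t-1}$,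 then $z_j^t$ lies in $Y'_j$ and outside $\alpha_j(z_j^{t-1})\cup\{z_j^{t-1}\}=\alpha'_j(z_j^{t-1})\cup\{z_j^{t-1}\}$, that is, in $\delta_j'(z_j^{t-1})$.

\emph{Case $y\ne z$.} Keep the keys up to level $i$. By (A3), $\alpha'_j(z)\supseteq\alpha_j(z)\ni u$, and $u\to x$ gives $x\in\alpha'_j(z)$. So $R_i'\supseteq R_i\cup\{x\}$. The new weight agrees with $\mu$ in the coordinates below $i$ and exceeds it in coordinate $i$, which contradicts the choice of $\mu$.

\emph{Case $y=z$.} Keep the keys up to level $i-1$. The new weight agrees with $\mu$ in the coordinates $0,\dots,i-1$. By (B2), $z$ has an in-neighbor in $R_{i-1}=R'_{i-1}$, and $z\in X'$. This is a counterexample at level $i-1$, which contradicts the minimality of $i$. Claim~1 is proved.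

\medskip
Fix a configuration with a cascade of weight $\mu$. The numbers $|R_i|-|\Omega|$ lie in $\{0,\dots,|Y|+q\}$, a set of $N$ values, and $|R_0|\le\dots\le|R_N|$ has $N+1$ terms. So there is $i<N$ with $|R_i|=|R_{i+1}|$. Put $R=R_i$ and $z_j=z_j^i$.

\medskip\noindent\textbf{Claim 2.} \emph{There is no arc from $R$ to $\delta_j(z_j)$, for any $j$.}

\medskip
Suppose that $d\in\delta_j(z_j)$ has an in-neighbor in $R$. Keep the keys up to level $i$, and at level $i+1$ take $d$ in part $j$ and $z_h$ in each part $h\ne j$. This satisfies \eqref{eq:cascade}. By (A1) the new set at level $i+1$ contains $R\cup\{z_j\}$, and $z_j\notin R$ because $R\cap Y_j^+=\alpha_j(z_j)$. So coordinate $i+1$ of the weight exceeds $|R_i|=\mu_{i+1}$ while the earlier coordinates are unchanged, a contradiction.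

\medskip
Let $U=X\cup\bigcup_j\delta_j(z_j)\subseteq Y$. By Claims~1 and~2 there is no arc from $R\supseteq\Omega$ to $U$. Each $Y_j^+$ is the union of $\alpha_j(z_j)\subseteq R$, $\delta_j(z_j)\subseteq U$ and $\{z_j\}$, so the only vertices of $H$ outside $R\cup U$ are $z_1,\dots,z_q$. Hence $|N^-(U)|\le q$.
\end{proof}

Lemma~\ref{lem:exchange} starts from a configuration. To get one, we add the roots one at a time, letting the next root play the role of $\Omega$. If only sets of size at least $g$ are known to have many in-neighbors, up to $g-1$ vertices may be lost, and this is the reason for the slack $g$ below.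

\begin{lemma}\label{lem:start}
Let $H$ be a digraph on a disjoint union $Y\cup\{r_1,\dots,r_s\}$, and let $g,p_1,\dots,p_s\ge1$ be integers with $|Y|\ge g+\sum p_j$. Suppose that $|N^-(U)|\ge s$ for all $U\subseteq Y$ with $|U|\ge g$. Then there are disjoint sets $Y_1,\dots,Y_s\subseteq Y$ with $|Y_j|=p_j$ and $Y_j$ reachable from $r_j$.
\end{lemma}

\begin{proof}
We show by induction on $q$ that such sets exist for the roots $r_1,\dots,r_q$; for $q=0$ there is nothing to show. Let $0\le q<s$ and suppose that they exist for $q$. Apply Lemma~\ref{lem:exchange} to $H-\{r_{q+2},\dots,r_s\}$ with roots $r_1,\dots,r_q$ and $\Omega=\{r_{q+1}\}$. We obtain a configuration $(Y_1,\dots,Y_q)$ and a set $U\supseteq X$ which, counting also the $s-q-1$ deleted roots, has $|N^-(U)|\le q+(s-q-1)<s$ in $H$. Therefore $|X|\le|U|\le g-1$, and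
\[
|Y_0|=|Y|-\sum_{j\le q}p_j-|X|\ge g+p_{q+1}-(g-1)>p_{q+1}.
\]
Since $Y_0$ is reachable from $r_{q+1}$, it has a subset $Y_{q+1}$ of size $p_{q+1}$ that is reachable from $r_{q+1}$.
\end{proof}

\section{Tournaments with a suitable separation}\label{sec:sep}

We now carry out the scheme of Example~\ref{ex:transitive} for a separation $(P,S,Q)$ of order $s\ge k$. One vertex of $S$ goes to each of the parts $W_1,\dots,W_{k-1}$, and the remaining $s-k+1$ vertices of $S$ go to the large part $W_k$. To make $W_k$ strong we give each of these vertices an out-neighbor in $W_k\cap P$ and an in-neighbor in $W_k\cap Q$. For an arbitrary separation such neighbors need not exist; but if $r\in S$ has no out-neighbor in $P$, then $(P,S\setminus\{r\},Q\cup\{r\})$ is a separation of smaller order. So we ask that the order $s$ be minimum, and not only among separations with equally large sides but among all those with sides of size at least $g$, where $g$ is somewhat smaller than $|P|$ and $|Q|$.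

\begin{proposition}\label{prop:sep}
Let $T$ be a $k$-strong tournament on $n$ vertices, let $g\ge1$, and let $(P,S,Q)$ be a separation of order $s$ with $|P|,|Q|\ge g+s$. Suppose that every separation with both sides of size at least $g$ has order at least $s$. If $n_k\ge 3s+2g$, then $T$ has a strong partition.
\end{proposition}

\begin{proof}
Since $T$ is $k$-strong, $s\ge k$. Let $S=\{r_1,\dots,r_s\}$ and $S_k=\{r_k,\dots,r_s\}\neq\emptyset$, and put
\[
a=|P|-g-(s-k+1),\qquad b=|Q|-g-(s-k+1).
\]
These are the numbers of vertices of $P$ and $Q$ that the parts $W_1,\dots,W_{k-1}$ may use, after $g$ vertices are set aside as slack for Lemma~\ref{lem:start} and one vertex for each element of $S_k$. From $|P|,|Q|\ge g+s$ we get $a,b\ge k-1$.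

\medskip\noindent\emph{Sizes.} We need integers $p_j,q_j\ge1$ for $j<k$ with $p_j+q_j=n_j-1$, $\sum p_j\le a$ and $\sum q_j\le b$; all sums in this paragraph run over $j<k$. Each $p_j$ may be any integer with $1\le p_j\le n_j-2$, so $\pi=\sum p_j$ may be any integer with $k-1\le\pi\le\sum(n_j-2)$, and then $\sum q_j=\sum(n_j-1)-\pi$. A suitable $\pi$ exists if and only if
\[
\max\Big(k-1,\ \sum(n_j-1)-b\Big)\le\min\Big(a,\ \sum(n_j-2)\Big).
\]
This is four inequalities. We know $k-1\le a$. We have $k-1\le\sum(n_j-2)$ because $n_j\ge3$. The inequality $\sum(n_j-1)-b\le\sum(n_j-2)$ says $k-1\le b$. Finally, $|P|+|Q|=n-s$ and $n_k\ge3s+2g$ give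
\[
\sum(n_j-1)=n-n_k-(k-1)\le n-3s-2g+2(k-1)=a+b .
\]

\medskip\noindent\emph{The side $P$.} Let $H=T[P\cup S]$. No arc goes from $Q$ to $P$, so for $U\subseteq P$ the set $N^-(U)$ is the same in $H$ and in $T$, and it is disjoint from $Q$. By \eqref{eq:sepU}, a nonempty $U\subseteq P$ is a side of a separation of order $|N^-(U)|$ whose other side contains $Q$. Since $T$ is $k$-strong, and since $|Q|\ge g$,
\begin{equation}\label{eq:expansion}
|N^-(U)|\ge k\ \text{ for }\emptyset\neq U\subseteq P,\qquad |N^-(U)|\ge s\ \text{ for }U\subseteq P\text{ with }|U|\ge g .
\end{equation}

First we reserve out-neighbors for $S_k$ without blocking the other roots. Apply Lemma~\ref{lem:start} to $H$ with $Y=P$, roots $r_1,\dots,r_s$ and sizes $p_1,\dots,p_{k-1},1,\dots,1$. The sizes add up to at most $a+(s-k+1)=|P|-g$, and the second half of \eqref{eq:expansion} is the required hypothesis. We obtain sets $Y_1,\dots,Y_s$. For $j\ge k$ the set $Y_j$ consists of one out-neighbor of $r_j$. Let $\Pi=Y_k\cup\dots\cup Y_s$.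

Next we make sure that the last part collects everything that is left. Apply Lemma~\ref{lem:exchange} to $H$ with $Y=P\setminus\Pi$, roots $r_1,\dots,r_{k-1}$, sizes $p_1,\dots,p_{k-1}$ and $\Omega=S_k\cup\Pi$; placing $\Pi$ in $\Omega$ protects it from all exchanges. The tuple $(Y_1,\dots,Y_{k-1})$ is a configuration. The lemma gives a configuration $(P_1,\dots,P_{k-1})$ and a set $U$ with $X\subseteq U\subseteq P$ and $|N^-(U)|\le k-1$. By the first half of \eqref{eq:expansion}, $U=\emptyset$, so $X=\emptyset$. Let $P_k=\Pi\cup Y_0=P\setminus(P_1\cup\dots\cup P_{k-1})$. Every vertex of $\Pi$ has an in-neighbor in $S_k$ and $Y_0$ is reachable from $S_k\cup\Pi$, so $P_k$ is reachable from $S_k$. We have a partition $P_1,\dots,P_k$ of $P$ such that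
\begin{itemize}
\item for $j<k$, $|P_j|=p_j$ and $P_j$ is reachable from $r_j$;
\item $P_k$ is reachable from $S_k$, and every vertex of $S_k$ has an out-neighbor in $P_k$.
\end{itemize}

\medskip\noindent\emph{The side $Q$.} The reverse of $T$ is $k$-strong, its separations are the triples $(Q',S',P')$ with $(P',S',Q')$ a separation of $T$, and $\sum_{j<k} q_j\le b$. So the previous step applies to the reverse of $T$ and $(Q,S,P)$. It gives a partition $Q_1,\dots,Q_k$ of $Q$ such that, in $T$,
\begin{itemize}
\item for $j<k$, $|Q_j|=q_j$ and every vertex of $Q_j$ has a path to $r_j$ inside $Q_j\cup\{r_j\}$;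
\item every vertex of $Q_k$ has a path to $S_k$ inside $Q_k\cup S_k$, and every vertex of $S_k$ has an in-neighbor in $Q_k$.
\end{itemize}

\medskip\noindent\emph{The partition.} For $j<k$ let $W_j=P_j\cup\{r_j\}\cup Q_j$. It has $p_j+q_j+1=n_j$ vertices, and since $P_j,Q_j\neq\emptyset$ it is strong as in Example~\ref{ex:transitive}. Let $W_k=P_k\cup S_k\cup Q_k$ be the rest; it has $n-\sum_{j<k}n_j=n_k$ vertices. Inside $W_k$, a vertex $r\in S_k$ has an out-neighbor in $P_k$, which dominates all of $Q_k$; from $Q_k$ we reach every vertex of $S_k$, and from $S_k$ every vertex of $P_k$. So every vertex of $S_k$ reaches all of $W_k$. Conversely, every vertex of $Q_k$ reaches $S_k$, and every vertex of $P_k$ dominates the nonempty set $Q_k$. Hence $W_k$ is strong.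
\end{proof}

The hypothesis that $T$ is $k$-strong entered twice: it provides $k$ roots, and it forces $X=\emptyset$ exactly, where the hypothesis on $g$ would only give $|X|<g$. The bound on $n_k$ makes room in $W_k$ for $S_k$, for the reserved neighbors on both sides, and for the slack.

\section{Initial components of random sets}\label{sec:random}

For the second case we look for small strong sets in which almost every vertex has an in-neighbor, and others in which almost every vertex has an out-neighbor. A random set need not be strong, so we pass to one of its strong components. For a nonempty vertex set $D$ of a tournament $T$, let $I(D)$ and $F(D)$ be the initial and the terminal component of $T[D]$. The component $I(D)$ dominates the rest of $D$, and since $D$ is a random sample one expects it to send arcs to most of $T$ as well. In a transitive tournament, $I(D)$ is the first vertex of $D$, and the vertices without an in-neighbor in $I(D)$ are those that precede it. The next lemma bounds the number of such vertices in every tournament.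

\begin{lemma}\label{lem:random}
Let $T$ be a tournament on $n$ vertices, let $1\le c<n$, and let $D$ be a uniformly random $c$-element subset of $V(T)$. The expected number of vertices $v\notin D$ with no in-neighbor in $I(D)$ is at most $3n/c$. The same holds for the vertices $v\notin D$ with no out-neighbor in $F(D)$.
\end{lemma}

\begin{proof}
The second statement is the first one for the reverse of $T$. For a set $D'$ of $c+1$ vertices and $v\in D'$ let $J_v=I(D'\setminus\{v\})$, and call $v$ \emph{bad} in $D'$ if $\{v\}\Rightarrow J_v$. Choose $v$ uniformly from $V(T)\setminus D$. The pairs $(D,v)$ correspond bijectively to the pairs $(D',v)$ with $v\in D'$, by $D'=D\cup\{v\}$, so $D'$ is a uniform $(c+1)$-set and $v$ is uniform in $D'$. Moreover $v$ has no in-neighbor in $I(D)$ exactly when $v$ is bad in $D'$. We show that every $D'$ has at most $3$ bad vertices. Then $v$ is bad with probability at most $3/(c+1)$, and the expectation in question is at most $3(n-c)/(c+1)\le 3n/c$.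

Fix $D'$. If $v$ is bad, then $v$ is the only vertex of $D'\setminus J_v$ with an arc into $J_v$, since no arc of $T[D'\setminus\{v\}]$ enters its initial component. Let $v\ne v'$ be bad.

The sets $J_v$ and $J_{v'}$ are disjoint. Suppose that $y$ lies in both. Then $v'\to y\in J_v$ and $v'\neq v$, so $v'\in J_v$ and hence $v\to v'$. Exchanging the roles of $v$ and $v'$ gives $v'\to v$, a contradiction.

Now let $u\in J_v$ and $u'\in J_{v'}$. If $u\to u'$, then $u$ is a vertex outside $J_{v'}$ with an arc into $J_{v'}$, so $u=v'$. If $u'\to u$, then $u'=v$ for the same reason. Consequently, if some $u\in J_v$ differs from $v'$, then every $u'\in J_{v'}$ equals $v$. So $J_v=\{v'\}$ or $J_{v'}=\{v\}$. Assign to each pair $\{v,v'\}$ of bad vertices a member $v$ with $J_v=\{v'\}$. This member determines the pair, so the assignment is injective, and the number $\beta$ of bad vertices satisfies $\binom\beta2\le\beta$. Thus $\beta\le3$.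
\end{proof}

Three bad vertices occur when the initial component of $D'$ is a $3$-cycle; in a transitive $D'$ only the first vertex is bad.

\section{Tournaments without a small separation with large sides}\label{sec:nosep}

\subsection*{The idea for $k=2$}
If $C$ is a strong set and $v\notin C$ has an in-neighbor and an out-neighbor in $C$, then $C\cup\{v\}$ is strong; we say that $C$ \emph{absorbs} $v$. Two disjoint small strong sets $C_1,C_2$ that absorb all other vertices would finish the case $k=2$: fill $C_1$ up to size $n_1$ and give the rest to $C_2$. We build such \emph{cores} from a block $A=I(D)$, which sends an arc to most vertices, and a block $B=F(D')$, which receives an arc from most vertices. A typical vertex $v$ gives a route from $A$ to $B$, so what is missing is a path back from $B$ to $A$. Menger's theorem gives many such paths, or else a small separation with large sides.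

The cores absorb most vertices but not all. The exceptional vertices are few, and we put them into the large part $W_2$, where they may fail to be attached: an exceptional vertex $o$ may have all its in-neighbors in $W_1$. If one of them is a vertex that all cores absorb, we avoid the problem by keeping such an in-neighbor out of $W_1$. Otherwise all in-neighbors of $o$ lie in the core $C_1$ of $W_1$, and we must build $W_1$ on another core. Two cores cannot both be spoiled in this way. For let $o,o'$ lie outside two disjoint sets $C_1,C_2$, with all in-neighbors of $o$ in $C_1$ and all in-neighbors of $o'$ in $C_2$. If $o=o'$, this vertex has no in-neighbor, which is impossible in a strong tournament; if $o\ne o'$, the arc between them has no possible direction. So at most one core is spoiled by in-neighbors and at most one by out-neighbors, and among three cores one is usable. For general $k$ we need three groups of $k-1$ cores, and the single vertex $o$ is replaced by the initial component of the large part.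

\subsection*{Constants}
Put
\[
\lambda=3(k-1),\quad c=900k^2,\quad \tau=36k^2,\quad m=c\tau=32400k^4,\quad \nu=m^2+\tau .
\]
There will be $\lambda$ cores, taken from $\tau$ disjoint paths between blocks of size at most $c$. The cores and the exceptional vertices, together with two protected neighbors of each, must fit into $n/k\le n_k$ vertices. Each core contributes exceptional vertices in proportion to $n/c$ and has about $n/\tau$ vertices at worst, which is why $c$ and $\tau$ have order $k^2$. A Menger cut then has at most $m$ vertices. Section~\ref{sec:final} needs sides larger than $m^2$, so we start with about $m^2$ disjoint $c$-sets, and $cm^2$ has order $k^{10}$.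

\begin{proposition}\label{prop:nosep}
Let $T$ be a strong tournament on $n\ge10^{13}k^{10}$ vertices. Then $T$ has a strong partition, or $T$ has a separation of order at most $m$ with both sides of size at least $m^2+1$.
\end{proposition}

\begin{proof}
Write $V=V(T)$.

\medskip\noindent\textbf{Step 1: blocks.} Call a $c$-set $D$ \emph{good} if fewer than $12n/c$ vertices $v\notin D$ have no in-neighbor in $I(D)$ and fewer than $12n/c$ vertices $v\notin D$ have no out-neighbor in $F(D)$. By Lemma~\ref{lem:random} and Markov's inequality, each condition fails for a random $c$-set with probability at most $1/4$, so a random $c$-set is good with probability at least $1/2$. Since $m^2=1.04976\cdot10^9k^8$,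
\[
c(4\nu+1)=3600k^2m^2+129600k^4+900k^2<4\cdot10^{12}k^{10}\le n,
\]
and hence $\lfloor n/c\rfloor\ge4\nu$. Cut a uniformly random ordering of $V$ into $\lfloor n/c\rfloor$ consecutive $c$-sets and a remainder. Each of these sets is a uniform $c$-set, so the expected number of good ones is at least $2\nu$, and there exist $2\nu$ disjoint good sets. Let $A_1,\dots,A_\nu$ be the sets $I(D)$ for $\nu$ of them and $B_1,\dots,B_\nu$ the sets $F(D)$ for the other $\nu$. These $2\nu$ \emph{blocks} are disjoint, nonempty and strong, and have at most $c$ vertices each. Let $E(A_i)$ be the set of vertices outside $A_i$ with no in-neighbor in $A_i$, and $E(B_i)$ the set of vertices outside $B_i$ with no out-neighbor in $B_i$. As $I(D)$ dominates the rest of $D$, and the rest of $D$ dominates $F(D)$, these sets are disjoint from the corresponding $D$. So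
\[
|E(A_i)|,\ |E(B_i)|<12n/c .
\]

\medskip\noindent\textbf{Step 2: links, or a separation.} We want disjoint paths from $B$-blocks to $A$-blocks that use different blocks, so we let each block count as one vertex. Let $\hat T$ be the digraph obtained from $T$ by contracting each block to a single vertex, with an arc from one vertex of $\hat T$ to another whenever some arc of $T$ goes from the first vertex or block to the second. Let $\mathcal B$ and $\mathcal A$ be the sets of contracted $B$-blocks and $A$-blocks.

Suppose first that $\hat T$ has no $\tau$ disjoint paths from $\mathcal B$ to $\mathcal A$. By Theorem~\ref{thm:menger} a set $\hat S$ of at most $\tau-1$ vertices of $\hat T$ meets all such paths. Let $S\subseteq V$ be obtained from $\hat S$ by expanding the blocks; then $|S|\le c(\tau-1)\le m$. Call a block \emph{surviving} if it is not in $\hat S$. At least $\nu-\tau+1=m^2+1$ of the $A$-blocks survive, and as many of the $B$-blocks. Let $P$ be the set of vertices of $T-S$ that have a path in $T-S$ to a surviving $A$-block, and let $Q=V\setminus(S\cup P)$. No arc goes from $Q$ to $P$, and $P$ contains all surviving $A$-blocks. A path in $T-S$ from a vertex of a surviving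 $B$-block to a surviving $A$-block would project to a walk from $\mathcal B$ to $\mathcal A$ in $\hat T-\hat S$, and this walk would contain a path that $\hat S$ misses. So $Q$ contains all surviving $B$-blocks. Thus $(P,S,Q)$ is a separation as in the second alternative.

From now on assume that $\hat T$ has $\tau$ disjoint paths from $\mathcal B$ to $\mathcal A$. Shorten each path so that it ends at its first vertex in $\mathcal A$ and starts at the last vertex in $\mathcal B$ before that. Then only the first and the last vertex of each path are blocks. Expanding these two blocks gives $\tau$ disjoint subsets of $V$, the \emph{links}. A link may be long, but we need only $\lambda\le\tau$ of them. Let $L_1,\dots,L_\lambda$ be the $\lambda$ smallest links, and renumber the blocks so that $A_\ell,B_\ell\subseteq L_\ell$. The average size of all links is at most $n/\tau$, and the average size of the smallest $\lambda$ is no larger, so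
\[
\sum_{\ell\le\lambda}|L_\ell|\le\frac{\lambda n}{\tau}\le\frac{3kn}{36k^2}=\frac{n}{12k}.
\]

\medskip\noindent\textbf{Step 3: cores.} Let $E=\bigcup_{\ell\le\lambda}(E(A_\ell)\cup E(B_\ell))$. Then $|E|\le3k\cdot24n/c=0.08\,n/k$. Since $n-0.08\,n/k-n/(12k)\ge n/2\ge\lambda$, there are distinct vertices $v_1,\dots,v_\lambda$ outside $E\cup L_1\cup\dots\cup L_\lambda$. The \emph{cores} are the disjoint sets $C_\ell=L_\ell\cup\{v_\ell\}$. A vertex is \emph{free} if it lies outside $E$ and outside all cores; $\Phi$ is the set of free vertices. A vertex outside $E\cup L_\ell$ has an in-neighbor in $A_\ell$ and an out-neighbor in $B_\ell$. This gives three properties.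
\begin{enumerate}
\item[(C1)] \emph{Each core is strong and has at least $3$ vertices.} The sets $B_\ell$, $A_\ell$, $\{v_\ell\}$ are disjoint, nonempty and strong. The link leads from a vertex of $B_\ell$ through its inner vertices to a vertex of $A_\ell$, some vertex of $A_\ell$ dominates $v_\ell$, and $v_\ell$ dominates some vertex of $B_\ell$.
\item[(C2)] \emph{Between any two cores there are arcs in both directions.} For $i\ne\ell$ the vertex $v_\ell\in C_\ell$ has an in-neighbor in $A_i\subseteq C_i$ and an out-neighbor in $B_i\subseteq C_i$.
\item[(C3)] \emph{Every core absorbs every free vertex.}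
\end{enumerate}

\medskip\noindent\textbf{Step 4: guards.} Let $O=V\setminus(\Phi\cup C_1\cup\dots\cup C_\lambda)\subseteq E$ be the set of exceptional vertices. The set $V\setminus\Phi$ of non-free vertices consists of $O$ and the cores, so
\[
|V\setminus\Phi|\le 0.08\,\frac nk+\frac1{12}\,\frac nk+3k .
\]
For each non-free vertex choose one free in-neighbor, if it has any, and one free out-neighbor, if it has any. Let $G\subseteq\Phi$ be the set of chosen vertices, the \emph{guards}; they will all go to the large part. Since $|G|\le2|V\setminus\Phi|$ and $0.51\,n/k\ge 9k$,
\begin{equation}\label{eq:free}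
|\Phi\setminus G|\ge n-3|V\setminus\Phi|\ge n-0.49\,\frac nk-9k\ge n-\frac nk\ge n-n_k .
\end{equation}

\medskip\noindent\textbf{Step 5: three candidates.} Divide the $3(k-1)$ cores into three groups of $k-1$, and let $\Gamma_i$ be the union of the cores of group $i$, for $i=1,2,3$. The sets $O,\Gamma_1,\Gamma_2,\Gamma_3,\Phi$ partition $V$. For each $i$ define disjoint strong sets $W^i_1,\dots,W^i_{k-1}$ with $|W_j^i|=n_j$ as follows. Assign to each $j<k$ its own core $C$ in group $i$. If $|C|\ge n_j$, let $W^i_j$ be a strong subset of $C$ of size $n_j$, which exists by (C1), Theorem~\ref{thm:moon} and $n_j\ge3$. Otherwise let $W_j^i$ consist of $C$ and $n_j-|C|$ vertices of $\Phi\setminus G$; this set is strong by (C1) and (C3). At most $\sum_{j<k}n_j=n-n_k$ vertices of $\Phi\setminus G$ are needed, so by \eqref{eq:free} the sets can be chosen disjoint. Let $W^i=\bigcup_{j<k}W^i_j\subseteq\Gamma_i\cup(\Phi\setminus G)$, and let $T_i=T-W^i$, a tournament on $n_k$ vertices. It remains to show that some $T_i$ is strong.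

The tournament $T_i$ contains the cores of the two other groups. By (C1)--(C3) these cores and all free vertices of $T_i$, among them all guards, lie in one strong component $K_i$ of $T_i$. Let $I_i$ be the initial component of $T_i$, and call $i$ \emph{in-bad} if $I_i\ne K_i$. We claim that for in-bad $i$, with $N^-$ taken in $T$,
\begin{equation}\label{eq:bad}
I_i\subseteq O\cup\Gamma_i,\qquad N^-(I_i)\subseteq\Gamma_i .
\end{equation}
The first inclusion holds because $I_i$ is disjoint from $K_i$. No arc of $T_i$ enters $I_i$, so $N^-(I_i)\subseteq W^i\subseteq\Gamma_i\cup\Phi$. If a free vertex dominated some $o\in I_i$, then the non-free vertex $o$ would be dominated by a guard, and this would be an arc of $T_i$ from $K_i$ into $I_i$. So $N^-(I_i)$ contains no free vertex, which proves \eqref{eq:bad}.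

\medskip\noindent\textbf{Step 6: at most one $i$ is in-bad.} Suppose that $i\ne i'$ are in-bad, and let $Z=I_i\cap I_{i'}$.

If $Z=\emptyset$, take $u\in I_i$ and $u'\in I_{i'}$; after exchanging $i$ and $i'$ if necessary, $u\to u'$. Then $u\in N^-(I_{i'})\subseteq\Gamma_{i'}$, while $u\in I_i\subseteq O\cup\Gamma_i$, and this set is disjoint from $\Gamma_{i'}$.

If $Z\ne\emptyset$, then there is $w\in N^-(Z)$, because $T$ is strong and $Z\neq V$. The vertex $w$ dominates a vertex of $I_i$, so $w\in I_i\cup N^-(I_i)\subseteq O\cup\Gamma_i$ by \eqref{eq:bad}, and for the same reason $w\in O\cup\Gamma_{i'}$. Hence $w\in O$. Then $w\notin N^-(I_i)$ and $w\notin N^-(I_{i'})$ by \eqref{eq:bad}, so $w\in I_i\cap I_{i'}=Z$, although $N^-(Z)$ is disjoint from $Z$.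

Both cases are impossible, so at most one $i$ is in-bad.

\medskip\noindent\textbf{Step 7: conclusion.} Call $i$ \emph{out-bad} if the terminal component of $T_i$ differs from $K_i$. Reversing all arcs preserves (C1)--(C3), the strongness of $T$ and the components $K_i$; it exchanges initial and terminal components, and it exchanges the two kinds of guards. So \eqref{eq:bad} and Step~6, applied to the reverse of $T$, show that at most one $i$ is out-bad. Some $i\in\{1,2,3\}$ is neither in-bad nor out-bad. For this $i$ the initial and the terminal component of $T_i$ both equal $K_i$, so $T_i$ is strong, and $W^i_1,\dots,W^i_{k-1},V(T_i)$ is a strong partition.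
\end{proof}

The strongness of $T$ was used only in the case $Z\neq\emptyset$ of Step~6 and in its reverse. It cannot be dropped: a vertex without in-neighbors lies on no cycle.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

Proposition~\ref{prop:nosep} yields a separation of small order with large sides, while Proposition~\ref{prop:sep} asks for one whose order stays minimum when the required side size drops from $g+s$ to $g$. The minimum order is a nondecreasing function of the required side size and takes at most $m$ values, so on a range of length $m^2$ it is constant along some step of length $m$.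

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the reduction in Section~\ref{sec:prelim} it suffices to find a strong partition of a $k$-strong tournament $T$ on $n\ge10^{13}k^{10}$ vertices, where $k\ge2$. The tournament $T$ is strong, so by Proposition~\ref{prop:nosep} we may assume that it has a separation of order at most $m$ with both sides of size at least $m^2+1$.

For $1\le h\le m^2+1$ let $\kappa(h)$ be the minimum order of a separation with both sides of size at least $h$. Then $\kappa$ is nondecreasing, $\kappa(h)\le m$, and $\kappa(h)\ge k$ because $T$ is $k$-strong. Let $h_i=1+im$ for $0\le i\le m$. The $m+1$ integers $\kappa(h_0)\le\dots\le\kappa(h_m)$ take at most $m-k+1\le m$ values, so $\kappa(h_i)=\kappa(h_{i+1})$ for some $i<m$. Let $s\le m$ be this common value, and let $g=h_i\le 1+(m-1)m\le m^2$. There is a separation of order $s$ with both sides of size at least $h_{i+1}=g+m\ge g+s$, and every separation with both sides of size at least $g$ has order at least $s$. Finally,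
\[
3s+2g\le 3m+2m^2\le 97200\,k^4+2.1\cdot10^{9}k^8\le10^{13}k^9\le \frac nk\le n_k .
\]
Proposition~\ref{prop:sep} gives a strong partition, and Camion's theorem gives a Hamiltonian cycle in each of its parts.
\end{proof}

\begin{thebibliography}{1}

\bibitem{digraphs}
\emph{Digraphs: Theory, Algorithms and Applications},
\texttt{http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf}.

\end{thebibliography}
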